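# Spaces whose $p$-local unconditional structure constant is as large as possible

Scalars are real, except in one remark about complex scalars at the end of Section 6.

## 1. Rank-weighted signed sums and two spread random vectors

Take an $n$-dimensional Banach space $E$, write its identity as a sum of operators $A_i$, and then put arbitrary signs in front of the $A_i$. How large must the norm of the resulting operator be allowed to get? One can always use the single operator $A_1=I_E$, and then signs do no harm. To make the question interesting one charges a price $r^p$ for an operator of rank $r$.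

**Definition.** For a finite-rank operator $A$ let $r(A)$ be its rank, and let $\|\cdot\|$ be the operator norm on $L(E,E)$. For $p>0$,
$$\eta_p(E)=\inf\ \sup\ \Big\|\sum_{i=1}^L\pm (r(A_i))^pA_i\Big\| ,$$
where the infimum is over all representations $x=\sum_{i\ge1}A_ix$ $(x\in E)$ with $A_i:E\to E$ linear of finite rank, and the supremum is over all $L$ and all choices of signs. This is the *$p$-local unconditional structure constant* of $E$. Allowing only operators with $r(A_i)=1$ gives a quantity $\eta(E)$, which for $\dim E<\infty$ equals the local unconditional structure constant $x_u(E)$. More generally, for a weight $\varphi:\{1,\dots,n\}\to(0,\infty)$, let $\eta_\varphi(E)$ be defined with $\varphi(r(A_i))$ in place of $r(A_i)^p$ (zero operators contribute nothing). So $\eta_p=\eta_\varphi$ for $\varphi(r)=r^p$.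

We use the following comparison several times. If $0\le a_i\le b_i$, then for all operators $T_i$ and signs $\varepsilon_i$,
$$\Big\|\sum_{i\le L}\varepsilon_ia_iT_i\Big\|\le\max_{\theta\in\{\pm1\}^L}\Big\|\sum_{i\le L}\theta_ib_iT_i\Big\| .\tag{1}$$
Indeed $\varepsilon_ia_i=\lambda_ib_i$ with $\lambda_i\in[-1,1]$, the vector $(\lambda_i)$ is a convex combination of points of $\{\pm1\}^L$, and the norm is convex.

**Example.** Let $E=\ell_1^n$, $\ell_2^n$ or $\ell_\infty^n$ and $I=\sum_{i\le n}e_i\otimes e_i$, where $(u\otimes w)(v)=\langle v,w\rangle u$. Signed sums of coordinate projections have norm $1$, so $\eta_p(E)\le1$. On the other hand $\eta_p\ge1$ always: by (1) with $a_i=1\le b_i=r(A_i)^p$, the supremum is at least $\|\sum_{i\le L}A_i\|$, which tends to $\|I_E\|=1$. So $\eta_p=1$ for these three spaces. In dimension $n=1$ every space has $\eta_p=1$.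

The known facts are these. The representation $I_E=I_E$ gives $\eta_p(E)\le n^p$. With $d(E,\ell_2^n)$ the Banach–Mazur distance, for $0\le p<q<\infty$,
$$1\le\eta_p(E)\le\eta_q(E)\le\eta(E)=x_u(E)\le d(E,\ell_2^n)\le\sqrt n ,\qquad\text{hence}\qquad \eta_p(E)\le\min\{n^{1/2},n^p\}.\tag{2}$$
There are $n$-dimensional spaces $F_n$ with $x_u(F_n)\ge c\sqrt n$, where $c>0$ is absolute, and there are $n$-dimensional spaces with $\eta_p\ge\min\{an^{1/2},an^p\}\exp(-\sqrt{\log n})$, where $a>0$ is absolute. The paper "$p$-Local Unconditional Structure of Banach Spaces" says that it is not known whether $\eta_p(E_n)$ can be asymptotically equivalent to $\min\{n^{1/2},n^p\}$ for a sequence with $\dim E_n=n$. In other words: can the factor $\exp(-\sqrt{\log n})$ be removed, and for which $p$?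

We start with a situation where a lower bound of the right order is easy. Fix an inner product $\langle\cdot,\cdot\rangle$ on $E$ with Euclidean norm $|\cdot|$, and use it to identify $E^*$ with $E$. Let $\|B\|_{HS}$ be the Hilbert–Schmidt norm, $\|B\|_{HS}^2=\sum_i|Be_i|^2$ for any orthonormal basis. Write $B_E$ and $B_{E^*}$ for the unit balls.

**Proposition 1 (two spread vectors).** Suppose there are independent random vectors $x\in B_E$ and $y\in B_{E^*}$ and constants $a,b>0$ such that
$$\mathbb E|\langle v,x\rangle|\ge\frac a{\sqrt n}|v|\quad(v\in E),\tag{3}$$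
$$\mathbb E|\langle z,y\rangle|\ge b\,|z|\quad(z\in E).\tag{4}$$
Then $\displaystyle\eta_\varphi(E)\ge ab\sqrt n\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}$ for every weight $\varphi$.

The proof uses two lemmas, both of which we need again later. The first upgrades (3) from vectors to operators.

**Lemma 2.** If $x$ satisfies (3), then $\mathbb E|Bx|\ge\frac a{\sqrt n}\|B\|_{HS}$ for every linear $B:E\to E$.

*Proof.* Let $g$ be a standard Gaussian vector independent of $x$. For fixed $w$, $\mathbb E|\langle g,w\rangle|=\sqrt{2/\pi}\,|w|$. So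
$$\sqrt{2/\pi}\;\mathbb E|Bx|=\mathbb E_g\mathbb E_x|\langle g,Bx\rangle|=\mathbb E_g\mathbb E_x|\langle B^*g,x\rangle|\ge\frac a{\sqrt n}\,\mathbb E|B^*g| .$$
Let $s_i$ be the singular values of $B$. Then $|B^*g|^2=\langle BB^*g,g\rangle=\sum s_i^2g_i^2$ with independent standard Gaussian $g_i$. The norm of an expectation is at most the expectation of the norm; apply this to the vector $(s_i|g_i|)_i$:
$$\mathbb E|B^*g|=\mathbb E\Big(\sum s_i^2g_i^2\Big)^{1/2}\ge\Big(\sum s_i^2(\mathbb E|g_i|)^2\Big)^{1/2}=\sqrt{2/\pi}\,\|B\|_{HS}.$$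
Divide by $\sqrt{2/\pi}$. $\square$

**Lemma 3.** If $T$ has rank at most $r$, then $|\mathrm{tr}\,T|\le\sqrt r\,\|T\|_{HS}$.

*Proof.* Let $\Pi$ be the orthogonal projection onto the range of $T$. Then $T=\Pi T$, so $\mathrm{tr}\,T=\mathrm{tr}(\Pi T)$ is the Hilbert–Schmidt inner product of $T$ and $\Pi$, and $\|\Pi\|_{HS}\le\sqrt r$. Apply Cauchy–Schwarz. $\square$

*Proof of Proposition 1.* Let $A$ have rank $r\ge1$. Apply (4) with $z=Ax$, then Lemma 2, then Lemma 3:
$$\mathbb E|\langle Ax,y\rangle|\ge b\,\mathbb E|Ax|\ge\frac{ab}{\sqrt n}\|A\|_{HS}\ge\frac{ab}{\sqrt n}\,\frac{|\mathrm{tr}\,A|}{\sqrt r}.$$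
Let $I=\sum A_i$ be a representation. Discard zero terms, put $r_i=r(A_i)$, and let $M=\sup\|\sum_{i\le L}\pm\varphi(r_i)A_i\|$, which we may assume finite. For fixed values of $x$ and $y$, choose the sign $\varepsilon_i$ of $\langle A_ix,y\rangle$; then
$$\sum_{i\le L}\varphi(r_i)|\langle A_ix,y\rangle|=\Big\langle\sum_{i\le L}\varepsilon_i\varphi(r_i)A_ix,\,y\Big\rangle\le M .$$
Take expectations:
$$M\ge\frac{ab}{\sqrt n}\sum_{i\le L}\frac{\varphi(r_i)}{\sqrt{r_i}}|\mathrm{tr}A_i|\ge\frac{ab}{\sqrt n}\,\min_k\frac{\varphi(k)}{\sqrt k}\,\Big|\mathrm{tr}\sum_{i\le L}A_i\Big| .$$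
Pointwise convergence in finite dimension is norm convergence, so as $L\to\infty$ the last trace tends to $\mathrm{tr}\,I=n$. $\square$

Note how all ranks are treated at once: the factor $\sqrt{r_i}$ from Lemma 3 is compared with the price $\varphi(r_i)$. For $\varphi(r)=r^p$ the minimum of $k^{p-1/2}$ is $1$ if $p\ge\frac12$ and $n^{p-1/2}$ if $p\le\frac12$, so the conclusion reads $\eta_p(E)\ge ab\min\{n^{1/2},n^p\}$. Everything is now a question about spaces: are there $E$ with $x,y$ as in Proposition 1 and with $a,b$ bounded below independently of $n$? And what can we do if one of the conditions is only partly available?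

## 2. What $\ell_2^n$ and $\ell_1^n$ lack

Try the classical spaces, with their standard inner products.

For $\ell_2^n$, let $x$ be uniform on the sphere. A Gaussian vector is $g=|g|x$ with $|g|$ and $x$ independent, and $\mathbb E|g|\le\sqrt n$, so $\mathbb E|\langle v,x\rangle|=\sqrt{2/\pi}\,|v|/\mathbb E|g|\ge\sqrt{2/\pi}\,|v|/\sqrt n$. Thus (3) holds with $a=\sqrt{2/\pi}$. But (4) is hopeless: if $|y|\le1$ then $\sum_i\mathbb E\langle e_i,y\rangle^2\le1$, so $\mathbb E|\langle e_i,y\rangle|\le1/\sqrt n$ for some $i$, and $b\le1/\sqrt n$. The dual ball has no long vectors.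

For $\ell_1^n$, let $y$ be uniform on $\{\pm1\}^n$ and $X=\langle z,y\rangle$. Then $\mathbb EX^2=|z|^2$ and $\mathbb EX^4=3|z|^4-2\sum z_i^4\le3|z|^4$. By Hölder $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$, so $\mathbb E|X|\ge|z|/\sqrt3$, and (4) holds with $b=1/\sqrt3$. Now (3) is hopeless: if $\|x\|_1\le1$, then $\sum_i\mathbb E|\langle e_i,x\rangle|\le1$, while (3) makes this sum at least $a\sqrt n$; so $a\le1/\sqrt n$. The natural points $x=e_j$ are invisible to most coordinate functionals.

So each space has one of the two properties. What we want is a small unit ball, like the one of $\ell_1^n$, spanned by few points $x_j$ of length about $1$, so that the dual ball is large; but the points should be arranged so that *every* functional $v$ is spread over all of them, with $|\langle v,x_j\rangle|$ of the same order $|v|/\sqrt n$ for most $j$. We shall use $2n$ points in dimension $n$. That secures (3). For (4) we shall get only a partial statement, and this is where Proposition 1 must be modified.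

## 3. Statements of the two theorems

**Theorem 1.** For each $n$ there is an $n$-dimensional space $E_n$ such that for every weight $\varphi$
$$\eta_\varphi(E_n)\ge\frac{\sqrt n}{1280}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}.$$
In particular, $\eta_p(E_n)\ge\frac1{1280}\min\{n^{1/2},n^p\}$ for all $n\ge1$ and all $p>0$.

So the answer to the question is yes for every $p>0$, with one sequence of spaces and one constant for all $p$: the bound (2) is attained up to an absolute constant, and the factor $\exp(-\sqrt{\log n})$ can be removed.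

**Theorem 2.** Let $\dim E=n\ge2$ and $d=d(E,\ell_2^n)$.

* (a) For every weight, $\displaystyle\eta_\varphi(E)\le\min_{1\le k\le n}\varphi(k)\Big(1+d\sqrt{\tfrac{n-k}{k(n-1)}}\Big)\le2\sqrt n\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}$. So for every weight $\varphi$, $\sup_{\dim E=n}\eta_\varphi(E)$ is equivalent, up to absolute constants, to $\sqrt n\min_k\varphi(k)k^{-1/2}$, and the single space $E_n$ is extremal for all weights simultaneously.
* (b) $\eta_p(E)\le3\,d^{\min\{1,2p\}}$ for every $p>0$. In particular, if $\eta_p(E)\ge c\min\{n^{1/2},n^p\}$, then $d(E,\ell_2^n)\ge c'(c,p)\sqrt n$.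
* (c) The bound in (b) is sharp: for every $1\le D\le\sqrt n$ there is an $n$-dimensional $E$ with $d(E,\ell_2^n)\le D$ and $\eta_p(E)\ge\frac1{1280\sqrt2}D^{\min\{1,2p\}}$ for all $p>0$.

The "in particular" of Theorem 1 and the equivalence in (a) follow from the displayed inequalities, by the value of $\min_kk^{p-1/2}$ computed in Section 1 and by Theorem 1, respectively.

## 4. Projected basis vectors of a Kashin subspace

Put $N=2n$.

**Step 0: a subspace on which $\|\cdot\|_1$ and $\sqrt N|\cdot|$ are comparable.** *The purpose is to find points that every functional sees evenly. Claim (Kashin's theorem): there is an $n$-dimensional subspace $V\subset\mathbb R^N$ with*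
$$\|v\|_1\ge\delta\sqrt N\,|v|\quad(v\in V),\qquad\delta=\tfrac1{32}.\tag{5}$$

Let $\|v\|=\|v\|_1/\sqrt N$; by Cauchy–Schwarz $\|v\|\le|v|$. Let $\sigma$ be the normalized rotation-invariant measure on $S^{N-1}$. Polar coordinates express the volume of $\{\|\cdot\|\le1\}=\sqrt N B_1^N$ through $\|\theta\|^{-N}$. With $\mathrm{vol}(B_1^N)=2^N/N!$ and $\mathrm{vol}(B_2^{2n})=\pi^n/n!$,
$$\int_{S^{N-1}}\|\theta\|^{-N}d\sigma=\frac{\mathrm{vol}(\sqrt NB_1^N)}{\mathrm{vol}(B_2^N)}=\frac{2^{2n}(2n)^n\,n!}{(2n)!\,\pi^n}=\frac{8^nn^n}{\pi^n\prod_{j=1}^n(n+j)}\le\Big(\frac8\pi\Big)^n .$$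
If $V$ is a random $n$-dimensional subspace with rotation-invariant distribution, a uniform random point of its sphere $S_V$ has distribution $\sigma$. So the average over $V$ of $\int_{S_V}\|\theta\|^{-N}d\sigma_V$, with $\sigma_V$ the normalized invariant measure on $S_V$, is the integral above, and some $V$ satisfies
$$\int_{S_V}\|\theta\|^{-N}d\sigma_V\le(8/\pi)^n .$$
Fix this $V$. Let $v_0\in S_V$ be arbitrary and $t=\|v_0\|\in(0,1]$. If one point is bad, a whole cap is bad: for $v\in S_V$ with $|v-v_0|\le t$,
$$\|v\|\le t+\|v-v_0\|\le t+|v-v_0|\le2t .$$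
How large is this cap? Take a maximal subset of $S_V$ with mutual distances at least $t$. The open balls of radius $t/2$ about its points are disjoint and lie in the ball of radius $1+t/2$, so it has at most $(1+2/t)^n\le(3/t)^n$ points. By maximality the caps of radius $t$ about these points cover $S_V$, and all caps of radius $t$ have equal measure. So each has measure at least $(t/3)^n$. Therefore
$$\Big(\frac t3\Big)^n(2t)^{-2n}\le\Big(\frac8\pi\Big)^n,\qquad\text{i.e.}\quad\frac1{12t}\le\frac8\pi,\qquad t\ge\frac\pi{96}>\frac1{32}.$$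
Since $v_0$ was arbitrary, (5) holds.

**The space.** Give $V$ the inner product of $\mathbb R^N$, let $P_V$ be the orthogonal projection onto $V$, and put $x_j=P_Ve_j$ for $1\le j\le N$. Then
$$\langle v,x_j\rangle=\langle v,e_j\rangle=v_j\qquad(v\in V).$$
A vector of $V$ orthogonal to all $x_j$ is $0$, so the $x_j$ span $V$. Let $E_n$ be $V$ with unit ball $\mathrm{absconv}\{x_1,\dots,x_N\}$. Identifying $E_n^*$ with $V$, $\|y\|_{E_n^*}=\max_j|\langle y,x_j\rangle|=\|y\|_\infty$, so the dual unit ball is a section of the cube: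
$$K=V\cap[-1,1]^N .$$

**Example.** For $n=1$, $N=2$, let $V$ be spanned by $u=(\frac35,\frac45)$; here $\|u\|_1=\frac75\ge\sqrt2/32$. Then $x_1=\frac35u$ and $x_2=\frac45u$, the unit ball is $\{su:|s|\le\frac45\}$, and $K=\{su:|s|\le\frac54\}$.

**Step 1: condition (3) holds, hence its operator form.** *The purpose is to have half of Proposition 1.* Let $x$ be uniform on $\{x_1,\dots,x_N\}\subset B_{E_n}$. By (5), $\mathbb E|\langle v,x\rangle|=\frac1N\|v\|_1\ge\frac\delta{\sqrt N}|v|$, which is (3) with $a/\sqrt n=\delta/\sqrt N$. Lemma 2 gives, for every linear $B:V\to V$,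
$$\frac1N\sum_{j=1}^N|Bx_j|\ge\frac\delta{\sqrt N}\|B\|_{HS}.\tag{6}$$

## 5. The covariance of a section of the cube

For the dual side let $y$ be uniformly distributed on $K$, and let $\Gamma$ be its covariance operator, $\langle\Gamma z,z\rangle=\mathbb E\langle z,y\rangle^2$. It is positive definite, because $K$ has interior in $V$ and so $\langle z,y\rangle$ is not almost surely $0$ for $z\neq0$. (For the whole cube $[-1,1]^n$ one has $\Gamma=\frac13I$; in the one-dimensional example above, $\Gamma=\frac13\cdot\frac{25}{16}=\frac{25}{48}$.)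

**Step 2: first moments are comparable with second moments.** *The purpose is to replace $\mathbb E|\langle z,y\rangle|$, which enters (4), by the quadratic form of $\Gamma$. Claim: for $z\in V$,*
$$\mathbb E|\langle z,y\rangle|\ge\frac1{\sqrt2}\big(\mathbb E\langle z,y\rangle^2\big)^{1/2}=\frac1{\sqrt2}|\Gamma^{1/2}z| .\tag{7}$$

Let $z\ne0$, $X=\langle z,y\rangle$, $m=\mathbb E|X|$, $h=\max_{v\in K}\langle z,v\rangle$ and $G(t)=P(|X|>t)$ for $t\ge0$. Put $A_t=\{v\in K:\langle z,v\rangle>t\}$. By the symmetry of $K$, $G(t)=2\,\mathrm{vol}(A_t)/\mathrm{vol}(K)$. For $0\le s,t<h$ these sets have positive volume and $(1-\lambda)A_s+\lambda A_t\subset A_{(1-\lambda)s+\lambda t}$ by convexity of $K$. So by the Brunn–Minkowski inequality $G^{1/n}$ is concave on $[0,h)$, and therefore $\log G$ is concave there. Moreover $G(0)=1$, $G=0$ on $[h,\infty)$, and $\int_0^\infty G\,dt=m$.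

Compare $G$ with the exponential tail $e^{-t/m}$, which has the same integral. The function $u(t)=\log G(t)+t/m$ is concave on $[0,h)$ with $u(0)=0$. Let $t_0=\sup\{t\in[0,h):u(t)\ge0\}\le h<\infty$. By concavity $u\ge0$ on $[0,t_0)$, and $u<0$ on $(t_0,h)$ by definition. Thus $G\ge e^{-t/m}$ on $[0,t_0)$ and $G\le e^{-t/m}$ on $(t_0,\infty)$. Since $\int_0^\infty(G-e^{-t/m})dt=0$,
$$\int_0^\infty t\,(G-e^{-t/m})\,dt=\int_0^\infty(t-t_0)(G-e^{-t/m})\,dt\le0 ,$$
because the two factors on the right have opposite signs. Hence $\mathbb EX^2=2\int_0^\infty tG\,dt\le2\int_0^\infty te^{-t/m}dt=2m^2$, which is (7).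

**Step 3: the determinant of $\Gamma$ is large.** *The purpose is to show that $y$ is long in an average sense. Claim:*
$$\det\Gamma\ge\Big(\frac2{\pi e}\Big)^n>(0.234)^n,\qquad \mathrm{tr}\,\Gamma\le2n .\tag{8}$$

Vaaler's theorem (Pacific J. Math. 83 (1979)) says that every $n$-dimensional central section of $[-\frac12,\frac12]^N$ has volume at least $1$. Scaling by $2$ gives $\mathrm{vol}(K)\ge2^n$. Next we use that a Gaussian maximizes entropy for a given covariance; here is the argument in our case. Let $\gamma$ be the centered Gaussian density on $V$ with covariance $\Gamma$. By Jensen's inequality,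
$$\mathbb E\log\big(\gamma(y)\,\mathrm{vol}(K)\big)\le\log\mathbb E\big(\gamma(y)\,\mathrm{vol}(K)\big)=\log\int_K\gamma\le0 .$$
As $\mathbb E\langle\Gamma^{-1}y,y\rangle=\mathrm{tr}(\Gamma^{-1}\Gamma)=n$, we have $\mathbb E\log\gamma(y)=-\frac12\log\big((2\pi)^n\det\Gamma\big)-\frac n2$. So
$$\log\mathrm{vol}(K)\le\tfrac12\log\big((2\pi e)^n\det\Gamma\big),\qquad \det\Gamma\ge\frac{4^n}{(2\pi e)^n}=\Big(\frac2{\pi e}\Big)^n .$$
Finally $\mathrm{tr}\,\Gamma=\mathbb E|y|^2\le N=2n$, since $y\in[-1,1]^N$.

**If $\Gamma$ is a multiple of the identity we are done.** Suppose $\Gamma=\gamma I$. Then (8) gives $\gamma\ge0.234$, and (7) gives (4) with $b=\sqrt{\gamma/2}\ge\sqrt{0.117}$. With $a=\delta/\sqrt2$ from Step 1, Proposition 1 finishes the proof of Theorem 1, up to the value of the constant.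

**Where this stops in general.** For (4) we would need *all* eigenvalues of $\Gamma$ to be bounded below, and (8) does not give that. A positive operator with $n-1$ eigenvalues equal to $1$ and one equal to $(2/(\pi e))^n$ satisfies both inequalities in (8). For such a $\Gamma$, let $e$ be a unit eigenvector for the small eigenvalue and $A=e\otimes e$. Then $\mathrm{tr}A=1$, while $\mathbb E|\langle Ax_j,y\rangle|\le\mathbb E|\langle e,y\rangle|\,|\langle e,x_j\rangle|\le(2/(\pi e))^{n/2}$ is exponentially small. The inequality between $\mathbb E|\langle Ax,y\rangle|$ and $|\mathrm{tr}A|$ at the heart of Proposition 1 would then be false, so the facts collected so far cannot imply it.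

The way out is that we do not need it for every operator. The proof of Proposition 1 used the trace only to add the $A_i$ up to something of size $n$. Any other linear functional of $A$ that takes a value of order $n$ at the identity would do as well. The functional $A\mapsto\mathrm{tr}(PA)$ ignores the bad directions if $P$ is the spectral projection onto the good ones, and its value at $I$ is the number of good directions. We only need a fixed proportion of them, and that *does* follow from (8).

**Step 4: half of the eigenvalues are good.** *The purpose is to produce $P$. Claim: at least $n/2$ eigenvalues of $\Gamma$ are $\ge\frac1{100}$.*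

Suppose $m>n/2$ eigenvalues were $<\frac1{100}$, and let $q=(n-m)/n\in[0,1)$. If $q>0$, the other $qn$ eigenvalues have sum at most $2n$, so by the arithmetic–geometric mean inequality their product is at most $(2/q)^{qn}$; if $q=0$, read this factor as $1$. Now $100^{-m}\le10^{-n}$. The function $q\mapsto q\log(2/q)$ has derivative $\log(2/q)-1$, so its maximum on $(0,1]$ is attained at $q=2/e$ and equals $2/e$; and $e^{2/e}<2.1$. Hence
$$\det\Gamma\le100^{-m}\Big(\frac2q\Big)^{qn}\le10^{-n}e^{(2/e)n}\le(0.21)^n ,$$
contradicting (8).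

Let $P$ be the orthogonal projection of $V$ onto the span of the eigenvectors of $\Gamma$ with eigenvalue $\ge\frac1{100}$. Then, in the Euclidean operator norm,
$$\mathrm{tr}\,P\ge\frac n2,\qquad \|P\Gamma^{-1/2}\|\le10 .\tag{9}$$

## 6. Tracing against the spectral projection: proof of Theorem 1

**Step 5: the key inequality.** *The purpose is to replace the estimate $\mathbb E|\langle Ax,y\rangle|\ge\mathrm{const}\cdot|\mathrm{tr}A|/\sqrt{nr}$ of Proposition 1. Claim: for every $A:V\to V$ of rank $r\ge1$,*
$$\frac1N\sum_{j=1}^N\mathbb E_y|\langle Ax_j,y\rangle|\ge\frac{|\mathrm{tr}(PA)|}{640\sqrt{nr}} .\tag{10}$$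

Apply (7) with $z=Ax_j$, and then (6) with $B=\Gamma^{1/2}A$. The left side is at least
$$\frac1{\sqrt2}\cdot\frac1N\sum_j|\Gamma^{1/2}Ax_j|\ge\frac\delta{\sqrt{2N}}\,\|\Gamma^{1/2}A\|_{HS}=\frac1{32\cdot2\sqrt n}\,\|\Gamma^{1/2}A\|_{HS}=\frac1{64\sqrt n}\,\|\Gamma^{1/2}A\|_{HS}.$$
The operator $PA=(P\Gamma^{-1/2})(\Gamma^{1/2}A)$ has rank at most $r$. By Lemma 3, the inequality $\|CD\|_{HS}\le\|C\|\,\|D\|_{HS}$, and (9),
$$|\mathrm{tr}(PA)|\le\sqrt r\,\|P\Gamma^{-1/2}\|\,\|\Gamma^{1/2}A\|_{HS}\le10\sqrt r\,\|\Gamma^{1/2}A\|_{HS}.$$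
Combining the two displays gives (10).

**Step 6: summation over a representation.** *The purpose is to conclude as in Proposition 1, with $\mathrm{tr}(P\,\cdot)$ in place of $\mathrm{tr}$.* Let $I=\sum_iA_i$ be a representation on $E_n$ with zero terms discarded, $r_i=r(A_i)\ge1$, and suppose $M=\sup\|\sum_{i\le L}\pm\varphi(r_i)A_i\|<\infty$, the supremum over $L$ and signs. Fix $j$ and $y\in K$. As $\|x_j\|_{E_n}\le1$ and $\|y\|_{E_n^*}\le1$, choosing the signs of $\langle A_ix_j,y\rangle$ gives
$$\sum_{i\le L}\varphi(r_i)|\langle A_ix_j,y\rangle|\le M .$$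
Average over $j$ and $y$ and use (10):
$$M\ge\sum_{i\le L}\varphi(r_i)\frac{|\mathrm{tr}(PA_i)|}{640\sqrt{nr_i}}\ge\frac{\min_k\varphi(k)k^{-1/2}}{640\sqrt n}\,\Big|\mathrm{tr}\Big(P\sum_{i\le L}A_i\Big)\Big| .$$
As $L\to\infty$, $\sum_{i\le L}A_i\to I$ in norm, and the last trace tends to $\mathrm{tr}P\ge n/2$. Hence $M\ge\frac{\sqrt n}{1280}\min_k\varphi(k)k^{-1/2}$. This proves Theorem 1. $\blacksquare$

**Remark (complex scalars).** Let $V_{\mathbb C}=V+\sqrt{-1}\,V$, of complex dimension $n$, with unit ball the complex absolutely convex hull of $x_1,\dots,x_N$. Extend $\langle\cdot,y\rangle$, for $y\in K$, to a complex-linear functional; since $|\langle x_j,y\rangle|\le1$ for all $j$, its dual norm is at most $1$. Let $I=\sum A_i$ with $A_i$ complex-linear and nonzero, and write $A_i|_V=A_i'+\sqrt{-1}A_i''$ with $A_i',A_i'':V\to V$ real-linear. Taking real parts of $\sum A_iv=v$ for $v\in V$ gives $\sum A_i'=I_V$. The range of $A_i'$ consists of real parts of elements of the range of $A_i$, which has real dimension $2r(A_i)$; so $r(A_i')\le2r(A_i)$.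 Since $y$ is real, $\mathrm{Re}\langle A_ix_j,y\rangle=\langle A_i'x_j,y\rangle$, and choosing the signs of these numbers gives $\sum_{i\le L}\varphi(r(A_i))|\langle A_i'x_j,y\rangle|\le M$ as before. By (10), the average of $|\langle A_i'x_j,y\rangle|$ is at least $|\mathrm{tr}(PA_i')|/(640\sqrt{2n\,r(A_i)})$ (trivially if $A_i'=0$). Step 6 now gives the bound of Theorem 1 with $1280$ replaced by $1280\sqrt2$.

## 7. Random projections of rank $k$: proof of Theorem 2(a)

Now we look for good representations on an arbitrary $E$ with $\dim E=n\ge2$. By the definition of $d=d(E,\ell_2^n)$ (the infimum is attained in finite dimension) there is a Euclidean norm on $E$ with $|x|\le\|x\|\le d|x|$. Identify $E^*$ with $E$ by its inner product. Then $x\in B_E$ implies $|x|\le1$, and for $y\in B_{E^*}$ we get $|y|=\sup_{|x|\le1}\langle x,y\rangle\le\sup_{\|x\|\le d}\langle x,y\rangle\le d$.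

The obvious representation uses an orthonormal basis: $I=\sum e_i\otimes e_i$. A signed (partial) sum $U$ is a Euclidean contraction, so $\|Ux\|\le d|Ux|\le d|x|\le d\|x\|$. As all ranks are $1$,
$$\eta_p(E)\le d\quad\text{for all }p>0 .\tag{11}$$
If instead we group the basis into blocks of size $k$, we pay $\varphi(k)$, but the same argument still only bounds the signed sums by $d$: nothing has been gained for the larger price. A gain does appear if the projections of rank $k$ point in all directions. Then $\frac nk\langle Qx,y\rangle$ is close to $\langle x,y\rangle$ (at most $1$ in absolute value), with a fluctuation of order $d/\sqrt k$ rather than $d$.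

**Step 1: the average over all projections.** *The purpose is to estimate an ideal, continuous version of the signed sums.* Fix $k$, let $Q$ be a Haar-random orthogonal projection of rank $k$, and put $F(x,y)=\frac nk\,\mathbb E|\langle Qx,y\rangle|$ for $x\in B_E$, $y\in B_{E^*}$. Claim:
$$F(x,y)\le\kappa:=1+d\sqrt{\frac{n-k}{k(n-1)}} .\tag{12}$$

We may take $x\ne0$. Write $x=|x|u$ with $|u|=1$, and $y=\langle u,y\rangle u+\beta w$ with $w\perp u$, $|w|=1$, $|\beta|\le|y|\le d$. Since $\langle Qu,u\rangle=|Qu|^2$,
$$\langle Qx,y\rangle=\langle x,y\rangle\,|Qu|^2+|x|\,\beta\,\langle Qu,w\rangle .$$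
By rotation invariance $\mathbb E|Qu|^2=\mathbb E\langle Qu,u\rangle$ does not depend on $u$; summing over an orthonormal basis gives $\mathrm{tr}\,Q=k$, so $\mathbb E|Qu|^2=k/n$. If $R$ is orthogonal with $Ru=u$, then $RQR^{-1}$ has the law of $Q$ and $\langle RQR^{-1}u,w\rangle=\langle Qu,R^{-1}w\rangle$. So $\mathbb E\langle Qu,w\rangle^2$ is the same for all unit $w\perp u$. Summing over an orthonormal basis of $u^\perp$ gives $|Qu|^2-\langle Qu,u\rangle^2=|Qu|^2-|Qu|^4$, whence
$$\mathbb E\langle Qu,w\rangle^2=\frac{\mathbb E(|Qu|^2-|Qu|^4)}{n-1}\le\frac{\frac kn-\frac{k^2}{n^2}}{n-1}=\frac{k(n-k)}{n^2(n-1)},$$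
by $\mathbb E|Qu|^4\ge(\mathbb E|Qu|^2)^2$. Therefore, with $|\langle x,y\rangle|\le1$, $|x|\le1$, $|\beta|\le d$ and Cauchy–Schwarz,
$$F(x,y)\le\frac nk\Big(\frac kn+d\,\frac{\sqrt{k(n-k)}}{n\sqrt{n-1}}\Big)=\kappa .$$

**Step 2: an honest finite representation.** *The purpose is to replace the average by finitely many operators that sum exactly to $I$.* Let $Q_1,Q_2,\dots$ be independent copies of $Q$, $f_Q(x,y)=\frac nk|\langle Qx,y\rangle|$ and $S_m=\frac n{km}\sum_{i\le m}Q_i$. For $x,x'\in B_E$ and $y,y'\in B_{E^*}$,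
$$|f_Q(x,y)-f_Q(x',y')|\le\frac nk\big(d|x-x'|+|y-y'|\big),$$
uniformly in $Q$. Given $\varepsilon>0$, choose a finite set of pairs $(x',y')$ such that every pair $(x,y)\in B_E\times B_{E^*}$ is close enough to one of them to make the right side at most $\varepsilon/4$. The strong law of large numbers at these finitely many pairs makes the averages $\frac1m\sum_{i\le m}f_{Q_i}(x',y')$ lie within $\varepsilon/4$ of $F(x',y')$ for all large $m$, almost surely. Since the averages and $F$ inherit the Lipschitz bound, $\frac1m\sum_{i\le m}f_{Q_i}$ is within $\frac34\varepsilon<\varepsilon$ of $F$ on all of $B_E\times B_{E^*}$. Moreover $\mathbb EQ$ commutes with all orthogonal maps, so it is a multiple of $I$, and its trace is $k$; thus $\mathbb EQ=\frac knI$ and $S_m\to I$ almost surely. So we may fix one realization and an $m$ such that the uniform error is $<\varepsilon$, $S_m$ is invertible, and $\|S_m^{-1}\|_{E\to E}\le1+\varepsilon$. Put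
$$A_i=\frac n{km}S_m^{-1}Q_i\qquad(i\le m).$$
Then $\sum_{i\le m}A_i=I$ and each $A_i$ has rank exactly $k$. For all signs,
$$\Big\|\sum_{i\le m}\pm A_i\Big\|\le(1+\varepsilon)\sup_{x\in B_E,\,y\in B_{E^*}}\frac n{km}\sum_{i\le m}|\langle Q_ix,y\rangle|\le(1+\varepsilon)(\kappa+\varepsilon).$$
A partial signed sum is the average of the full signed sums that extend it, so it obeys the same bound. Multiplying by $\varphi(k)$ and letting $\varepsilon\to0$, we get $\eta_\varphi(E)\le\varphi(k)\kappa$ for each $k$. This is the first inequality in (a).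

**Step 3: the bound without $d$.** *The purpose is to obtain the second inequality in (a).* Since $d\le\sqrt n$ and $n-k\le n-1$, $\kappa\le1+\sqrt{n/k}\le2\sqrt{n/k}$. This proves (a). $\blacksquare$

The bound $\varphi(k)\cdot2\sqrt{n/k}$ also explains the shape of Theorem 1. For $\varphi(r)=\sqrt r$ it equals $2\sqrt n$ for every $k$, so at $p=\frac12$ no rank is preferred.

## 8. Distance to Hilbert space: proof of Theorem 2(b) and (c)

**Part (b).** *We choose in (a) the rank at which the fluctuation $d/\sqrt k$ drops to $1$.* For $p\ge\frac12$ the claim follows from (11). Let $p<\frac12$ and $k=\lceil d^2\rceil$; this is at most $n$, because $d\le\sqrt n$. Since $\frac{n-k}{n-1}\le1$, $\kappa\le1+d/\sqrt k\le2$. As $d\ge1$, $k\le d^2+1\le2d^2$, so by (a)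
$$\eta_p(E)\le2k^p\le2(2d^2)^p=2^{1+p}d^{2p}\le2^{3/2}d^{2p}\le3d^{2p}.$$
For the second assertion, note that $\min\{n^{1/2},n^p\}=(\sqrt n)^{\min\{1,2p\}}$. If $\eta_p(E)\ge c\min\{n^{1/2},n^p\}$, then $c(\sqrt n)^{\min\{1,2p\}}\le3d^{\min\{1,2p\}}$, that is, $d\ge(c/3)^{1/\min\{1,2p\}}\sqrt n$.

**Part (c).** *We take an extremal space of the right smaller dimension and fill up with a Hilbert space.* Let $1\le D\le\sqrt n$ and $m=\lfloor D^2\rfloor$. Then $m\le n$, and $m\ge D^2/2$ because $\lfloor t\rfloor\ge t/2$ for $t\ge1$. Let $E_m$ be the space of Theorem 1 and $E=E_m\oplus_2\ell_2^{n-m}$.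

*Distance.* If a Euclidean norm on $E_m$ satisfies $|x|\le\|x\|\le d_m|x|$ with $d_m=d(E_m,\ell_2^m)$, then $(|x|^2+|x'|^2)^{1/2}$ is a Euclidean norm on $E$ with the same two inequalities. So $d(E,\ell_2^n)\le d_m\le\sqrt m\le D$.

*Lower bound.* Let $J:E_m\to E$ be the embedding and $R:E\to E_m$ the coordinate projection; both have norm one and $RJ=I_{E_m}$. If $\sum A_i=I_E$, then $\sum RA_iJ=I_{E_m}$ and $r(RA_iJ)\le r(A_i)$. Apply (1) with $T_i=RA_iJ$, $a_i=r(RA_iJ)^p$, $b_i=r(A_i)^p$, and use $\|\sum\pm b_iRA_iJ\|\le\|\sum\pm b_iA_i\|$: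
$$\sup\Big\|\sum\pm r(RA_iJ)^pRA_iJ\Big\|\le\sup\Big\|\sum\pm r(A_i)^pA_i\Big\| .$$
Hence $\eta_p(E)\ge\eta_p(E_m)$, and by Theorem 1
$$\eta_p(E)\ge\frac{m^{\min\{1/2,p\}}}{1280}\ge\frac{(D^2/2)^{\min\{1/2,p\}}}{1280}\ge\frac{D^{\min\{1,2p\}}}{1280\sqrt2}\qquad\text{for all }p>0 .\qquad\blacksquare$$
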